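# Localized eigenvalues on p.c.f. self-similar sets: a balance criterion and a lattice counterexample

## 1. Halving the interval

Start with the Dirichlet problem $-u''=\lambda u$, $u(0)=u(1)=0$ on $[0,1]$. The eigenvalues are $\pi^2n^2$, so the number of eigenvalues $\le x$ is $f(x)=\lfloor\sqrt x/\pi\rfloor$. We now prove again, without using this formula for $f$ at the end, that $f$ has order exactly $x^{1/2}$ from below. The argument is the skeleton of everything that follows.

Cut the interval at its midpoint. Each half, with Dirichlet conditions at both of its ends, has eigenvalues $4\pi^2n^2$ and counting function $f(x/4)$. Let $\beta(x)=f(x)-2f(x/4)$ be the defect. With $t=\sqrt x/\pi$ we get $\beta=\lfloor t\rfloor-2\lfloor t/2\rfloor$, which is $1$ if $\lfloor t\rfloor$ is odd and $0$ if it is even. Since $f=0$ on $(0,\pi^2)$, we may iterate $f(x)=2f(x/4)+\beta(x)$ until it stops: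
$$f(x)=\sum_{k\ge0}2^k\beta(4^{-k}x),\qquad x^{-1/2}f(x)=\sum_{k\ge0}y_k^{-1/2}\beta(y_k),\quad y_k=4^{-k}x.\tag{1}$$
(The first formula is the binary expansion of $\lfloor t\rfloor$.) For $x\ge\pi^2$ exactly one of the points $y_k$ lies in $[\pi^2,4\pi^2)$. There $t\in[1,2)$ and $\beta=1$, so $x^{-1/2}f(x)>\frac1{2\pi}$. We used only this: $f$ obeys a scaling recursion, the input $\beta$ is nonnegative, and $\beta\ge1$ on one full period.

One more observation. A solution of $-u''=\lambda u$ with $u(0)=u'(0)=0$ is zero. So no eigenfunction on the interval satisfies the Dirichlet and the Neumann condition at the same time.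

What changes on a fractal? First, the two pieces are replaced by $N$ pieces with different scaling factors, and the points at which the iteration evaluates $\beta$ no longer lie on one geometric progression. Second, and this is the real point, there may be eigenfunctions that satisfy both boundary conditions. Such a function can be transplanted into any small cell and extended by $0$, so it breeds. The counting function of these functions obeys the same recursion with its own input $R$, and the rest of the spectrum has input $\beta-R$, which has no sign. How much is left for the rest?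

## 2. Pre-localized eigenfunctions and the conjecture

**Definition (p.c.f. set).** Let $K$ be a compact metric space with injective contractions $F_1,\dots,F_N$ such that $K=\bigcup_iF_iK$. An infinite word $w_1w_2\cdots$ codes the point $\bigcap_mF_{w_1\cdots w_m}K$, where $F_{w_1\cdots w_m}=F_{w_1}\circ\cdots\circ F_{w_m}$. The critical set consists of all codes of points in $\bigcup_{i\ne j}(F_iK\cap F_jK)$. The post critical set consists of the words obtained from critical ones by deleting the first $n$ letters, $n\ge1$. $K$ is p.c.f. if the post critical set is finite; $V_0$ is the set of points it codes, and $V_1=\bigcup_iF_iV_0\supset V_0$. Write $\dot\imath$ for the constant word $iii\cdots$.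

For $[0,1]$ with $F_1(x)=\frac x2$, $F_2(x)=\frac{1+x}2$, the only common point $\frac12$ has codes $1\dot2$ and $2\dot1$, the post critical set is $\{\dot1,\dot2\}$, and $V_0=\{0,1\}$.

**Definition (regular harmonic structure).** This is a Dirichlet form $\mathcal E_0$ on the functions on $V_0$, zero only on constants, with factors $r_i\in(0,1)$ such that for each $u$ on $V_0$ the minimum of $\sum_ir_i^{-1}\mathcal E_0(v\circ F_i)$ over all $v$ on $V_1$ with $v|_{V_0}=u$ is $\mathcal E_0(u)$.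

For the interval, $\mathcal E_0(u)=(u(0)-u(1))^2$ and $r_1=r_2=\frac12$ work: the minimum of $2(u(0)-c)^2+2(c-u(1))^2$ over $c$ is $(u(0)-u(1))^2$.

Throughout, $K$ is connected and p.c.f. with a regular harmonic structure. Put $r_w=r_{w_1}\cdots r_{w_m}$. The sums $\mathcal E_m(u)=\sum_{|w|=m}r_w^{-1}\mathcal E_0(u\circ F_w)$ increase with $m$; their limit is $\mathcal E(u)=\mathcal E(u,u)$, and $\mathcal F$ is the set of $u\in C(K)$ with $\mathcal E(u)<\infty$. Let $\mu$ be the self-similar probability measure with weights $\mu_i>0$, $\sum_i\mu_i=1$. We use the following standard facts (Kigami, *Analysis on Fractals*).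

* For $u\in C(K)$: $u\in\mathcal F$ iff $u_i:=u\circ F_i\in\mathcal F$ for all $i$, and
$$\mathcal E(u,v)=\sum_ir_i^{-1}\mathcal E(u_i,v_i),\qquad\int uv\,d\mu=\sum_i\mu_i\int u_iv_i\,d\mu.\tag{2}$$
* $\mathcal E$ vanishes only on constants, and it has the Markov property: truncating $u$ to values in $[0,1]$ does not increase $\mathcal E(u)$.
* $\mathrm{res}(x,y)=\sup\{|u(x)-u(y)|^2/\mathcal E(u):\mathcal E(u)>0\}$ is a metric that induces the topology of $K$. Every function on a finite set extends to an element of $\mathcal F$. The inclusion $\mathcal F\hookrightarrow L^2(\mu)$ is compact. Nonempty open sets have positive $\mu$-measure.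
* $F_iK\cap F_jK=F_iV_0\cap F_jV_0$ for $i\ne j$.

Put $\mathcal F_0=\{u\in\mathcal F:u|_{V_0}=0\}$.

**Definition (solutions and normal derivatives).** For $\lambda\ge0$ let $H(\lambda)$ be the set of $u\in\mathcal F$ for which there are numbers $\partial u(x)$, $x\in V_0$, with
$$\mathcal E(u,v)-\lambda\int uv\,d\mu=\sum_{x\in V_0}\partial u(x)v(x)\qquad\text{for all }v\in\mathcal F.\tag{3}$$
Equivalently, the left side vanishes for all $v\in\mathcal F_0$.

So $H(\lambda)$ is the space of solutions of $-\Delta_\mu u=\lambda u$ without boundary condition, and $\partial u$ are the normal derivatives. On the interval, $\partial u(0)=-u'(0)$ and $\partial u(1)=u'(1)$.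

**Gluing rule.** Put $\gamma_i=\sqrt{r_i\mu_i}$. For $u\in C(K)$: $u\in H(\lambda)$ iff $u_i\in H(\gamma_i^2\lambda)$ for all $i$ and
$$\sum_{(i,x):\,x\in V_0,\,F_i(x)=y}r_i^{-1}\partial u_i(x)=0\qquad\text{for every }y\in V_1\setminus V_0.\tag{4}$$
For $y\in V_0$ the same sum equals $\partial u(y)$. We call (4) the Kirchhoff condition at $y$.

*Proof.* By (2), $\mathcal E(u,v)-\lambda\int uv=\sum_ir_i^{-1}\big[\mathcal E(u_i,v_i)-\gamma_i^2\lambda\int u_iv_i\big]$. For $h\in\mathcal F_0$ let $S_ih$ be $h\circ F_i^{-1}$ on $F_iK$ and $0$ elsewhere. It is continuous, since cells meet only in images of $V_0$, and it lies in $\mathcal F$. If $u\in H(\lambda)$, testing with $v=S_ih$ gives $u_i\in H(\gamma_i^2\lambda)$. If all $u_i\in H(\gamma_i^2\lambda)$, the expression equals $\sum_{y\in V_1}v(y)\sum_{(i,x):F_i(x)=y}r_i^{-1}\partial u_i(x)$. Since $v|_{V_1}$ is arbitrary, this has the form (3) iff (4) holds. $\square$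

**Green's identity.** The left side of (3) is symmetric, so for $u,v\in H(\lambda)$
$$\sum_{x\in V_0}\big(u\,\partial v-v\,\partial u\big)(x)=0.\tag{5}$$

**Definition (pre-localized eigenfunctions, counting functions).** $E^W(\lambda)=\{u\in H(\lambda):u=\partial u=0\text{ on }V_0\}$; its nonzero elements are the pre-localized eigenfunctions. For $*=D$ or $N$ let $\rho_*(x)=\rho_*(x,\mu)$ count the Dirichlet or Neumann eigenvalues $\le x$ with multiplicity, and put
$$\rho^W(x)=\sum_{k\le x}\dim E^W(k),\qquad\rho^F_*(x)=\rho_*(x)-\rho^W(x).$$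

By the gluing rule $S_jE^W(\gamma_j^2k)\subset E^W(k)$: all values and normal derivatives that enter vanish. The sum of these spaces over $j$ is direct, since $\sum_jS_jw_j=0$ gives $w_j=0$ on composing with $F_j$. Define
$$\mathcal N(k)=E^W(k)\Big/\bigoplus_jS_jE^W(\gamma_j^2k),\qquad R(x)=\sum_{k\le x}\dim\mathcal N(k),\qquad\beta(x)=\rho_D(x)-\sum_i\rho_D(\gamma_i^2x).$$
So $\mathcal N(k)$ measures the localized eigenfunctions that are new at $k$, and summing dimensions gives
$$\rho^W(x)=\sum_i\rho^W(\gamma_i^2x)+R(x).\tag{6}$$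

The spectral exponent $d=d_S$ is the number with $\sum_i\gamma_i^d=1$ (for the interval $\gamma_i=\frac12$, $d=1$). The lattice case is the one where $\sum_i\mathbb Z\log\gamma_i$ is discrete in $\mathbb R$; $T>0$ is then its generator, as in the Kigami–Lapidus theorem.

The paper "Distributions of Localized Eigenvalues of Laplacians on Post Critically Finite Self-Similar Sets" contains, as Theorem 3.5, the following. Assume a pre-localized eigenfunction exists. In the lattice case,
$$\rho^W(x,\mu)=(G^W(\tfrac{\log x}2)+o(1))x^{d_S/2},\qquad\rho^F_*(x,\mu)=(G^F(\tfrac{\log x}2)+o(1))x^{d_S/2},$$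
where $G^W$ is discontinuous and $T$-periodic with $0<\inf G^W<\sup G^W<\infty$, and $G^F\ge0$ is continuous, $T$-periodic and independent of $*$. In the non-lattice case, $\rho^W(x,\mu)/x^{d_S/2}$ and $\rho^F_*(x,\mu)/x^{d_S/2}$ have limits.

**Conjecture 3.6 of that paper.** Assume a pre-localized eigenfunction exists. Then $G^F\equiv0$ in the lattice case, and $\lim_{x\to\infty}\rho^F_*(x,\mu)/x^{d_S/2}=0$ in the non-lattice case. Moreover, for some $0<\kappa_F<d_S/2$,
$$0<\liminf_{x\to\infty}\rho^F_*(x,\mu)/x^{\kappa_F}\le\limsup_{x\to\infty}\rho^F_*(x,\mu)/x^{\kappa_F}<\infty.$$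

We show that this is false, by a lattice example with three maps and two boundary points.

## 3. A balance criterion for $\rho^F_*=o(x^{d/2})$

**Theorem 1.** Let $K$ be any connected p.c.f. set with regular harmonic structure. The limit $J=\int_0^\infty(\beta(x)-R(x))\,x^{-d/2-1}dx$ exists in $[0,\infty)$. If $J=0$, then $\rho^F_*(x)=o(x^{d/2})$. If $J>0$, then for $*=D,N$
$$0<\frac{d\,J}{2(N-1)}\le\liminf_{x\to\infty}\frac{\rho^F_*(x)}{x^{d/2}}\le\limsup_{x\to\infty}\frac{\rho^F_*(x)}{x^{d/2}}<\infty.$$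
Thus $\rho^F_*=o(x^{d/2})$ iff $\sum_k\dim\mathcal N(k)\,k^{-d/2}=\frac d2\int_0^\infty\beta\,x^{-d/2-1}dx$.

If all $\gamma_i$ equal $\gamma$, then $N\gamma^d=1$, and iterating $f(x)=Nf(\gamma^2x)+g(x)$ gives $X^{-d/2}f(X)=\sum_kg(y_k)y_k^{-d/2}$ with $y_k=\gamma^{2k}X$, exactly as in (1). With unequal factors the iteration evaluates $g$ at the scattered points $\gamma_{w_1}^2\cdots\gamma_{w_k}^2X$ for all words. The remedy is to integrate the recursion against $x^{-d/2-1}dx$, which scales correctly under every $\gamma_i$ at once.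

**Step 1: bound the input $\beta$.** We claim $0\le\beta\le\#(V_1\setminus V_0)$. The space $\{u\in\mathcal F:u|_{V_1}=0\}=\bigoplus_iS_i\mathcal F_0$ is an orthogonal sum for $\mathcal E$ and in $L^2(\mu)$. Since $\mathcal E(S_ih)=r_i^{-1}\mathcal E(h)$ and $\int(S_ih)^2=\mu_i\int h^2$, Rayleigh quotients on the $i$-th summand are $\gamma_i^{-2}$ times those on $\mathcal F_0$, so the counting function of the form on this space is $\sum_i\rho_D(\gamma_i^2x)$. The space has codimension $\#(V_1\setminus V_0)$ in $\mathcal F_0$. By min–max, passing to a subspace of codimension $c$ lowers a counting function by at most $c$ and never raises it.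

**Step 2: turn the recursion into an integral identity.** Let $f(x)=\sum_if(\gamma_i^2x)+g(x)$, with $f=0$ near $0$ and $f$ locally bounded. Substitution gives $\int_0^Xf(\gamma_i^2x)x^{-d/2-1}dx=\gamma_i^d\int_0^{\gamma_i^2X}f(x)x^{-d/2-1}dx$. Since $\sum_i\gamma_i^d=1$,
$$\sum_i\gamma_i^d\int_{\gamma_i^2X}^Xf(x)x^{-d/2-1}dx=\int_0^Xg(x)x^{-d/2-1}dx.\tag{7}$$

**Step 3: show $\rho_D=O(x^{d/2})$.** Take $f=\rho_D$, $g=\beta$ in (7). The right side is bounded, as $\beta$ is bounded and vanishes near $0$. As $\rho_D$ is nondecreasing, the left side is at least $\gamma_1^d\rho_D(\gamma_1^2X)\int_{\gamma_1^2X}^Xx^{-d/2-1}dx=\gamma_1^d\rho_D(\gamma_1^2X)\,\frac2d(\gamma_1^{-d}-1)X^{-d/2}$.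

**Step 4: show that $J$ exists.** Take $f=\rho^F_D$, $g=\beta-R$; the recursion holds by (6). If $E_D(k)\supset E^W(k)$ denotes the Dirichlet eigenspace, then $\rho^F_D(x)=\sum_{k\le x}(\dim E_D(k)-\dim E^W(k))$, so $f$ is nonnegative and nondecreasing. Hence $\int_0^X(\beta-R)x^{-d/2-1}dx\ge0$ for all $X$. As $\int_0^\infty\beta x^{-d/2-1}dx<\infty$ and $R\ge0$, also $\int_0^\infty Rx^{-d/2-1}dx<\infty$, and $J\in[0,\infty)$.

**Step 5: read off the growth of $\rho^F_D$.** By monotonicity the left side of (7) is at most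
$$f(X)X^{-d/2}\,\frac2d\sum_i\gamma_i^d(\gamma_i^{-d}-1)=f(X)X^{-d/2}\,\frac{2(N-1)}d,$$
which gives $\liminf f(X)X^{-d/2}\ge dJ/(2(N-1))$. If $J=0$, the left side of (7) tends to $0$ and is at least $\gamma_1^df(\gamma_1^2X)\frac2d(\gamma_1^{-d}-1)X^{-d/2}$, so $f(X)=o(X^{d/2})$. The upper bound holds since $\rho^F_D\le\rho_D$.

**Step 6: pass to Neumann and rewrite the condition.** By min–max $0\le\rho_N-\rho_D\le\#V_0$, so everything transfers to $*=N$. Finally $\int_0^\infty Rx^{-d/2-1}dx=\sum_k\dim\mathcal N(k)\int_k^\infty x^{-d/2-1}dx=\frac2d\sum_k\dim\mathcal N(k)k^{-d/2}$. $\square$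

So we need an example with $\mathcal N\ne0$ in which $R$ consumes strictly less than $\beta$ supplies.

## 4. Twin hairs always balance the account

The cheapest way to make a pre-localized eigenfunction is symmetry. Suppose $V_0=\{p,q\}$ and two cells hang off one point: $F_3(p)=F_4(p)=a\in V_1\setminus V_0$, the points $F_3(q),F_4(q)$ lie in no other cell and not in $V_0$, and $r_3=r_4$, $\mu_3=\mu_4$. Take a function on one hair, its negative on the other, and zero elsewhere.

In detail, let $f\in H(\gamma_3^2\lambda)$ with $f(p)=0=\partial f(q)$, and let $u_3=f$, $u_4=-f$, all other $u_j=0$. The values at $a$ are $0$, the Kirchhoff sum at $a$ is $r_3^{-1}(\partial f(p)-\partial f(p))=0$, and at the free ends it is $0$. So $u\in E^W(\lambda)$: every eigenfunction with Dirichlet condition at $p$ and Neumann condition at $q$ gives a pre-localized eigenfunction.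

But this is too much of a good thing. We have $u\in\bigoplus_jS_jE^W(\gamma_j^2\lambda)$ iff $f\in E^W(\gamma_3^2\lambda)$. With $\rho_{DN}$ the counting function for Dirichlet at $p$, Neumann at $q$, we get
$$R(x)\ge\rho_{DN}(\gamma_3^2x)-\rho^W(\gamma_3^2x)\ge\rho^F_D(\gamma_3^2x),$$
the last step by min–max. Step 4 above says $\int_0^\infty Rx^{-d/2-1}dx<\infty$, hence $\int_0^\infty\rho^F_Dx^{-d/2-1}dx<\infty$. If $J$ were positive, then $\rho^F_D(x)\ge cx^{d/2}$ for large $x$ with some $c>0$, and the integral would diverge like $\int dx/x$. So $J=0$ and $\rho^F_*=o(x^{d/2})$, as the conjecture predicts. Every non-localized eigenfunction feeds the source of localized ones, and this drains the account.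

A counterexample needs a source of localized eigenfunctions that fires rarely. We keep one hair and let a coincidence of parameters replace the symmetry.

## 5. An interval with one hair at every midpoint

For $0<s<\sqrt5-2$ let $K\subset\mathbb C$ be the self-similar set of
$$F_1(z)=\tfrac z2,\qquad F_2(z)=\tfrac{1+z}2,\qquad F_3(z)=\tfrac12+\tfrac i{10}z,$$
put $p=0$, $q=1$, $a=\frac12$, and take
$$r_1=r_2=\tfrac12,\quad r_3=r:=\frac{s^2}{1-4s},\qquad\mu_1=\mu_2=2s,\quad\mu_3=1-4s.\tag{8}$$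
Since $s^2+4s<1$, we have $r\in(0,1)$. The choice is made so that $\gamma_1^2=\gamma_2^2=s$ and $\gamma_3^2=s^2$: only the arguments $\lambda,s\lambda,s^2\lambda,\dots$ will ever occur. This is the lattice case with $T=\frac12\log\frac1s$. With $\omega:=s^{d/2}$, the equation for $d=d_S$ reads $2\omega+\omega^2=1$, so $\omega=\sqrt2-1$.

**Theorem 2.** (i) For every $s\in(0,\sqrt5-2)$ and $*\in\{D,N\}$: $\liminf_{x\to\infty}\rho^F_*(x)/x^{d/2}\ge\frac{\omega^3}2(\lambda_1^D)^{-d/2}>0$, where $\lambda_1^D$ is the first Dirichlet eigenvalue.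
(ii) There is $s_*\in\big(\frac18,\frac{\sqrt6-2}2\big)$ for which a pre-localized eigenfunction exists.

For $s=s_*$ both assertions of Conjecture 3.6 fail: $\inf G^F>0$, and $\rho^F_*(x)/x^\kappa\to\infty$ for every $\kappa<d_S/2$. Section 13 contains the short deduction. The rest of this section checks that $K$ is a legitimate example.

**Step 1: locate the cells.** Let $V=\{x+iy:0\le x\le1,\ |y|\le\frac12\min(x,1-x)\}$, the convex hull of $0,1,\frac12\pm\frac i4$. Since $V$ is convex and contains $0$ and $1$, $F_1V,F_2V\subset V$. The vertices of $F_3V$ are $\frac12$, $\frac12+\frac i{10}$, $\frac12\mp\frac1{40}+\frac i{20}$, all in $V$. So $K\subset V$. The set $F_1V$ lies in $x\le\frac12$ and $F_2V$ in $x\ge\frac12$, and each meets $x=\frac12$ only at $a$. Write points as $\frac12+u+iv$. On $F_1V\cup F_2V$ we have $|v|\le\frac12|u|$; on $F_3V$ we have $v\ge0$ and $|u|\le\frac v2$. Both together force $u=v=0$. Hence $F_iK\cap F_jK=\{a\}$ for $i\ne j$, with $a=F_1(q)=F_2(p)=F_3(p)$.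

(Adding $F_4(z)=\frac12-\frac i{10}z$, the mirror image with $v\le0$, gives a fourth cell that also meets the others only at $a$. With $r_4=r_3$, $\mu_4=\mu_3$ this is a concrete set of the type in Section 4.)

**Step 2: check p.c.f. and find $V_0$.** The point $p$ lies only in $F_1K$, and $q$ only in $F_2K$. So their unique codes are $\dot1$ and $\dot2$. The critical set is $\{1\dot2,2\dot1,3\dot1\}$, the post critical set is $\{\dot1,\dot2\}$, so $V_0=\{p,q\}$ and $V_1=\{p,q,a,o\}$ with $o=F_3(q)$.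

**Step 3: check connectedness.** Let $K_0=[0,1]=F_1K_0\cup F_2K_0$ and $K_{n+1}=\bigcup_iF_iK_n$. As the attractor of $F_1,F_2$, $K_0$ lies in $K$, and $K_n\subset K_{n+1}\subset K$. By induction $K_n$ is connected, because all $F_iK_n$ contain $a$. $K$ is the closure of $\bigcup_nK_n$, so it is connected. Note $[0,1]\subset K$.

**Step 4: check the harmonic structure.** With $\mathcal E_0(u)=(u(p)-u(q))^2$, minimizing $2(u(p)-u(a))^2+2(u(a)-u(q))^2+r^{-1}(u(a)-u(o))^2$ over $u(a),u(o)$ gives $u(o)=u(a)=\frac12(u(p)+u(q))$ and the value $\mathcal E_0(u)$. All factors are in $(0,1)$, so the structure is regular. The gluing rule says: $u_1,u_2\in H(s\lambda)$, $u_3\in H(s^2\lambda)$, $u_1(q)=u_2(p)=u_3(p)=u(a)$, and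
$$2\partial u_1(q)+2\partial u_2(p)+r^{-1}\partial u_3(p)=0,\quad\partial u_3(q)=0;\quad\partial u(p)=2\partial u_1(p),\quad\partial u(q)=2\partial u_2(q).\tag{9}$$

**Step 5: construct a reflection.** We want a homeomorphism $\varrho$ of $K$ that exchanges $p$ and $q$ and preserves $\mathcal E$ and $\mu$. On the complete metric space of continuous $g:K\to K$ with $g(p)=q$, $g(q)=p$ (nonempty: $g(z)=1-\mathrm{Re}\,z$ maps into $[0,1]\subset K$) let $\Theta g$ be $F_2gF_1^{-1}$ on $F_1K$, $F_1gF_2^{-1}$ on $F_2K$, and the identity on $F_3K$. All three equal $a$ at $a$, $\Theta g$ again exchanges $p$ and $q$, and $\Theta$ contracts by $\frac12$. Let $\varrho$ be its fixed point, so that $\varrho F_1=F_2\varrho$, $\varrho F_2=F_1\varrho$, $\varrho F_3=F_3$. Then $\varrho\varrho$ fixes $p,q$, commutes with $F_1,F_2$ and is the identity on $F_3K$. Maps with these properties are fixed points of the contraction $g\mapsto F_jgF_j^{-1}$ on $F_jK$ ($j=1,2$), identity on $F_3K$, and so is the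 identity map. So $\varrho\varrho=\mathrm{id}$.

*Measure.* Both $\mu$ and $\varrho_*\mu$ solve $\eta=2s(F_{1*}\eta+F_{2*}\eta)+\mu_3F_{3*}\mu$. The difference of two solutions has total variation at most $4s<1$ times itself, so $\varrho_*\mu=\mu$.

*Energy.* We have $(u\circ\varrho)_1=u_2\circ\varrho$, $(u\circ\varrho)_2=u_1\circ\varrho$, $(u\circ\varrho)_3=u_3$, and $\mathcal E_{m+1}(u)=2\mathcal E_m(u_1)+2\mathcal E_m(u_2)+r^{-1}\mathcal E_m(u_3)$. By induction $\mathcal E_m(u\circ\varrho)=\mathcal E_m(u)$, hence $\mathcal E(u\circ\varrho)=\mathcal E(u)$. So $u\mapsto u\circ\varrho$ preserves $H(\lambda)$ and exchanges the values and the normal derivatives at $p$ and $q$.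

## 6. The hair as a point load

The hair $F_3K$ touches the rest only at $a$, with $\partial u_3(q)=0$ at its free end. All we need to know is how $\partial u_3(p)$ depends on $u_3(p)$. Let
$$P=\{x>0:\text{there is }e\in H(x)\text{ with }e(p)=0,\ \partial e(q)=0,\ \partial e(p)\ne0\}.$$
On $\mathcal F_p=\{f\in\mathcal F:f(p)=0\}$ with inner product $\mathcal E$, let $\mathsf B$ be the compact self-adjoint operator with $\mathcal E(\mathsf Bf,h)=\int fh\,d\mu$ and let $e_0\in\mathcal F_p$ satisfy $\mathcal E(e_0,h)=\int h\,d\mu$. If $\mathsf Bf=0$, then $\int f^2=0$, so $f=0$. Let $1/\ell_j>0$ be the distinct eigenvalues of $\mathsf B$, $\ell_1<\ell_2<\cdots$, with spectral projections $\Pi_j$. The $\ell_j$ are the DN eigenvalues (Dirichlet at $p$, Neumann at $q$). Put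
$$m(\lambda)=-\lambda\big(1+\lambda\,\mathcal E((1-\lambda\mathsf B)^{-1}e_0,e_0)\big)=-\lambda\Big(1+\lambda\sum_j\frac{\mathcal E(\Pi_je_0)}{1-\lambda/\ell_j}\Big).\tag{10}$$
As $\sum_j\mathcal E(\Pi_je_0)=\mathcal E(e_0)<\infty$, $m$ is meromorphic on $\mathbb C$, with a pole at $\ell_j$ iff $\Pi_je_0\ne0$.

On the interval one finds $m(\lambda)=-\sqrt\lambda\tan\sqrt\lambda$: for $u=\cos\sqrt\lambda(1-x)/\cos\sqrt\lambda$ we have $u(0)=1$, $u'(1)=0$, $\partial u(0)=-u'(0)=-\sqrt\lambda\tan\sqrt\lambda$. The poles are the DN eigenvalues.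

**Lemma 3.** (a) The poles of $m$ are exactly the points of $P$.
(b) If $\lambda>0$, $\lambda\notin P$, there is $u_0\in H(\lambda)$ with $u_0(p)=1$, $\partial u_0(q)=0$, and every $u\in H(\lambda)$ with $\partial u(q)=0$ satisfies $\partial u(p)=m(\lambda)u(p)$.
(c) If $\lambda\in P$, every $u\in H(\lambda)$ with $\partial u(q)=0$ has $u(p)=0$.

*Proof.* (a) For $x>0$, by (3), $\ker(1-x\mathsf B)=\{f\in H(x):f(p)=0,\ \partial f(q)=0\}$. For such $f$, testing (3) with $v=1$ gives $\partial f(p)=-x\int f\,d\mu=-x\,\mathcal E(e_0,f)$. So $m$ has a pole at $x$ iff $e_0$ is not orthogonal to this kernel iff some $f$ in it has $\partial f(p)\ne0$.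

(b) The function $u_0=1+f$, $f\in\mathcal F_p$, has the required properties iff $\mathcal E(f,h)-\lambda\int h-\lambda\int fh=0$ for all $h\in\mathcal F_p$, that is, $(1-\lambda\mathsf B)f=\lambda e_0$. This is solvable because $e_0\perp\ker(1-\lambda\mathsf B)$. Testing with $v=1$, $\partial u_0(p)=-\lambda\int u_0=-\lambda(1+\mathcal E(e_0,f))$. The part of $f$ in the kernel is orthogonal to $e_0$, so the spectral expansion gives $m(\lambda)$. For general $u$, Green's identity with $u_0$ reads $u(p)m(\lambda)-\partial u(p)=0$.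

(c) Green's identity with $e$ reads $u(p)\,\partial e(p)=0$. $\square$

## 7. Transfer matrices and a doubling formula with a defect

Put $c_p(u)=(u(p),-\partial u(p))^{\mathsf t}$ and $c_q(u)=(u(q),\partial u(q))^{\mathsf t}$. We describe $H(\lambda)$ by its data set $\{(c_p(u),c_q(u)):u\in H(\lambda)\}$. On the interval, $c_q=Mc_p$ with
$$M=\begin{pmatrix}\cos\sqrt\lambda&\sin\sqrt\lambda/\sqrt\lambda\\-\sqrt\lambda\sin\sqrt\lambda&\cos\sqrt\lambda\end{pmatrix},$$
and the upper left entry $A(\lambda)=\cos\sqrt\lambda$ obeys $A(\lambda)=2A(\lambda/4)^2-1$. We now derive the analogue with a hair.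

**Step 1: define $M$ near $0$.** Let $h_p,h_q$ be the harmonic functions with boundary values $(1,0)$, $(0,1)$ at $(p,q)$. Let $\mathsf B_0$ on $(\mathcal F_0,\mathcal E)$ be defined by $\mathcal E(\mathsf B_0f,v)=\int fv$, and for harmonic $h$ let $e_h\in\mathcal F_0$ satisfy $\mathcal E(e_h,v)=\int hv$ on $\mathcal F_0$. For $|\lambda|<\lambda_1^D$ (complexifying) the unique solution with the boundary values of $h$ is $u=h+\lambda(1-\lambda\mathsf B_0)^{-1}e_h$. Testing with $h_x$ gives $\partial u(x)=\mathcal E(h,h_x)-\lambda\int uh_x\,d\mu$, since $\mathcal E(u-h,h_x)=0$. So the matrix $\Lambda(\lambda)$ that sends $(u(p),u(q))$ to $(\partial u(p),\partial u(q))$ is analytic, with $\Lambda(0)=\begin{pmatrix}1&-1\\-1&1\end{pmatrix}$. Near $0$ we have $\Lambda_{pq}\ne0$ and can solve for $c_q$ in terms of $c_p$: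
$$u(q)=-\frac{\Lambda_{pp}}{\Lambda_{pq}}u(p)-\frac1{\Lambda_{pq}}(-\partial u(p)),\qquad\partial u(q)=\Lambda_{qp}u(p)+\Lambda_{qq}u(q).$$
So for some $0<\varepsilon<\ell_1$ there is an analytic matrix $M=\begin{pmatrix}A&B\\C&\tilde A\end{pmatrix}$ on $|\lambda|<\varepsilon$ such that for $\lambda\in(0,\varepsilon)$ the data set of $H(\lambda)$ is the graph $\{(c,M(\lambda)c):c\in\mathbb R^2\}$, and $A(0)=B(0)=\tilde A(0)=1$, $C(0)=0$.

**Step 2: use Green and reflection.** Green's identity says $\det(c_p(u),c_p(v))=\det(c_q(u),c_q(v))$, so $\det M=1$. Let $E=\mathrm{diag}(1,-1)$. Then $c_p(u\circ\varrho)=Ec_q(u)$ and $c_q(u\circ\varrho)=Ec_p(u)$, so $MEM=E$, i.e. $M^{-1}=EME$; comparing diagonal entries gives $\tilde A=A$. Hence $A^2-BC=1$. The condition $\partial u(q)=0$ reads $Cu(p)-A\,\partial u(p)=0$, so $m=C/A$ near $0$ by Lemma 3(b).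

**Step 3: derive the functional equation.** Let $Z=\mathrm{diag}(1,2)$ and $y(\lambda)=r^{-1}m(s^2\lambda)$. For $u\in H(\lambda)$ with small $\lambda>0$, (9) gives $c_p(u)=Zc_p(u_1)$ and $c_q(u)=Zc_q(u_2)$. Since $\partial u_3(p)=m(s^2\lambda)u(a)$, the Kirchhoff condition at $a$ says $-2\partial u_2(p)=2\partial u_1(q)+y\,u(a)$, that is, $Zc_p(u_2)=\begin{pmatrix}1&0\\y&1\end{pmatrix}Zc_q(u_1)$. Chaining these relations,
$$M(\lambda)=ZM(s\lambda)Z^{-1}\begin{pmatrix}1&0\\y(\lambda)&1\end{pmatrix}ZM(s\lambda)Z^{-1}.\tag{11}$$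

**Step 4: extend $M$ to $\mathbb C$.** Equation (11) holds near $0$ by the identity theorem. If $M$ is meromorphic on $|\lambda|<\varepsilon'$, the right side is meromorphic on $|\lambda|<\varepsilon'/s$. By iteration $M$ extends to a meromorphic matrix on $\mathbb C$ satisfying (11), and $\det M=1$, $\tilde A=A$, $m=C/A$ persist.

**Step 5: multiply out.** A prime denotes the value at $s\lambda$ and a double prime the value at $s^2\lambda$ (no derivatives occur). Since $ZM'Z^{-1}=\begin{pmatrix}A'&B'/2\\2C'&A'\end{pmatrix}$ and $B'C'=A'^2-1$, (11) becomes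
$$b:=A'+\tfrac14yB',\qquad A=2A'b-1,\qquad B=B'b,\qquad C=A'(4C'+yA').\tag{12}$$
For instance the upper left entry is $A'^2+\frac{B'}2(yA'+2C')=2A'^2-1+\frac12yA'B'$.

**Step 6: say where this describes $H(\lambda)$.** Let $Q=s^{-2}P$. Call $\lambda>0$ **singular** if $s^n\lambda\in Q$ for some $n\ge0$, and **regular** otherwise; that is, $\lambda$ is regular iff $s^k\lambda\notin P$ for all $k\ge2$. If $\lambda$ is regular, so is $s\lambda$. At $\lambda\in Q$ the hair of $K$ is in resonance. Put $\kappa=\frac1{4r}=\frac{1-4s}{4s^2}$.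

**Lemma 4.** If $\lambda>0$ is regular, $M$ is holomorphic at $\lambda$, the data set of $H(\lambda)$ is the graph of $M(\lambda)$, and $\lambda\in P\iff A(\lambda)=0$. At regular $\lambda$ we have $A''\ne0$ and
$$b=A'+\kappa\,b'\,\frac{A''^2-1}{A''},\qquad b'=\frac{A'+1}{2A''},\tag{13}$$
$$A=2A'^2-1+\kappa A'(A'+1)\big(1-A''^{-2}\big).\tag{14}$$

*Proof.* We induct on the least $n$ with $s^n\lambda<\varepsilon$. For $n=0$ the first two claims are Step 1. Let $n\ge1$. By induction they hold at $s\lambda$. As $s^2\lambda\notin P$, $y$ is holomorphic at $\lambda$ by Lemma 3(a), so (11) gives holomorphy of $M$ at $\lambda$. For $u\in H(\lambda)$, Lemma 3(b) applies to $u_3$, and the computation of Step 3 gives $c_q(u)=M(\lambda)c_p(u)$. Conversely, given a vector $c$, choose $u_1\in H(s\lambda)$ with $c_p(u_1)=Z^{-1}c$, then $u_3=u_1(q)u_0$ with $u_0$ from Lemma 3(b) at $s^2\lambda$, then $u_2\in H(s\lambda)$ with $Zc_p(u_2)=\begin{pmatrix}1&0\\y&1\end{pmatrix}Zc_q(u_1)$. The values at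 $a$ agree and (9) holds, so gluing gives $u\in H(\lambda)$ with $c_p(u)=c$.

A solution with $u(p)=0$ and $\partial u(p)\ne0$ is a multiple of the one with $c_p=(0,1)^{\mathsf t}$, which has $\partial u(q)=A(\lambda)$. This proves $\lambda\in P\iff A(\lambda)=0$.

Now $s^2\lambda$ is regular and not in $P$, so $A''\ne0$ and $y=r^{-1}C''/A''$. Formula (12) at the regular point $s\lambda$ reads $B'=B''b'$ and $A'=2A''b'-1$, which gives the formula for $b'$. With $B''C''=A''^2-1$ and $\frac1{4r}=\kappa$, $b=A'+\frac14yB'=A'+\kappa b'\frac{A''^2-1}{A''}$. Insert this in $A=2A'b-1$ to get (14). $\square$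

Formula (14) is the doubling formula $2A'^2-1$ plus a term from the hair. By the identity theorem it holds for the meromorphic function $A$ on $\mathbb C$.

## 8. The shape of $A$ up to the first DN eigenvalue

The recursion (14) is useful only if we know $A$ on an initial interval. On the interval, $1/\cos\sqrt\lambda=1+\frac12\lambda+\frac5{24}\lambda^2+\cdots$ has nonnegative coefficients; this persists.

**Lemma 5.** $P\ne\emptyset$, and $x_1:=\min P$ is the first DN eigenvalue. Every $\lambda\in(0,x_1]$ is regular. On $[0,x_1)$, $1/A(\lambda)=\sum_{n\ge0}c_n\lambda^n$ with $c_n\ge0$, $c_0=1$, $c_1=\frac12$; and $A(x_1)=0$. Hence $A$ decreases strictly from $1$ to $0$ on $[0,x_1]$, and $(1/A(\lambda)-1)/\lambda$ is nondecreasing on $(0,x_1)$. If $r\le\frac12$, then $c_n\le1$ for all $n$.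

*Proof.* **Step 1: a positive Green kernel.** Let $\mathcal F_q=\{f\in\mathcal F:f(q)=0\}$ and let $g(x,\cdot)\in\mathcal F_q$ satisfy $\mathcal E(g(x,\cdot),f)=f(x)$ on $\mathcal F_q$. Then $g(x,x)=\mathrm{res}(x,q)$. For $x\ne q$, $g(x,\cdot)/g(x,x)$ is the unique minimizer of $\mathcal E$ among $f$ with $f(q)=0$, $f(x)=1$. By the Markov property it has values in $[0,1]$. Thus $0\le g(x,y)\le\mathrm{res}(x,q)$, which is bounded by compactness. Put $Gh(x)=\int g(x,y)h(y)\,d\mu(y)$. The Riesz representative $w\in\mathcal F_q$ of $f\mapsto\int hf$ satisfies $w(x)=\mathcal E(w,g(x,\cdot))=Gh(x)$, so $Gh\in\mathcal F_q$ and $\mathcal E(Gh,f)=\int hf\,d\mu$ on $\mathcal F_q$. The nonzero eigenvalues of $G$ on $L^2(\mu)$ are the inverses of the eigenvalues with Dirichlet condition at $q$ and Neumann condition at $p$; by reflection these are the $\ell_j$.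

**Step 2: $x_1=\ell_1$.** Since $g\ge0$, replacing $f$ by $|f|$ does not decrease $\int f\,Gf\,d\mu$, so the largest eigenvalue $1/\ell_1$ has an eigenfunction $f\ge0$, $f\ne0$. Testing with $v=1$, $\partial f(q)=-\ell_1\int f\,d\mu\ne0$. So $f\circ\varrho$ shows $\ell_1\in P$. As $P$ consists of DN eigenvalues, $x_1=\ell_1$. For $\lambda\in(0,x_1]$ and $k\ge2$, $s^k\lambda<x_1$, so $s^k\lambda\notin P$ and $\lambda$ is regular. By Lemma 4, $A(x_1)=0$.

**Step 3: the series.** Let $0\le\lambda<x_1$. As $\|G\|_{L^2\to L^2}=1/x_1$, the series $u=\sum_n\lambda^nG^n1$ converges in $L^2$; as $G:L^2\to L^\infty$ is bounded and $u=1+\lambda Gu$, it converges uniformly. Then $u-1\in\mathcal F_q$ and $\mathcal E(u,f)=\lambda\int uf$ on $\mathcal F_q$, so $u\in H(\lambda)$, $\partial u(p)=0$, $u(q)=1$. For $\lambda>0$, Lemma 4 gives $1=u(q)=A(\lambda)u(p)$; at $\lambda=0$ both sides of $1/A(0)=u(p)$ equal $1$. So $1/A(\lambda)=\sum c_n\lambda^n$ with $c_n=(G^n1)(p)\ge0$. The function $g(p,\cdot)$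 is harmonic, vanishes at $q$, and $g(p,p)=\mathrm{res}(p,q)=1$, so it equals $h_p$. By reflection and $h_p+h_q=1$, $c_1=\int h_p\,d\mu=\frac12$. So $1/A$ increases strictly, $A$ is continuous on $[0,x_1]$ with $A(x_1)=0$, and $(1/A-1)/\lambda=\sum_{n\ge1}c_n\lambda^{n-1}$ is nondecreasing.

**Step 4: the bound $c_n\le1$ for $r\le\frac12$.** By (2) $\mathcal E(u)\ge r_i^{-1}\mathcal E(u_i)$, so $\mathrm{res}(F_ix,F_iy)\le r_i\,\mathrm{res}(x,y)$. Let $L=\sup_x\mathrm{res}(x,p)=\sup_x\mathrm{res}(x,q)<\infty$. On $F_1K$, $\mathrm{res}(\cdot,p)\le\frac12L$. On $F_2K\cup F_3K$, $\mathrm{res}(\cdot,p)\le\mathrm{res}(\cdot,a)+\mathrm{res}(a,p)\le\frac12L+\frac12$. So $L\le\frac12L+\frac12$, that is, $L\le1$. Hence $G1\le1$, by positivity $G^n1\le1$, and $c_n\le1$. $\square$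

## 9. Resonances, hits, and the new localized eigenfunctions

At a regular parameter, $c_p(u)=0$ forces $c_q(u)=0$, so nothing new can be localized there. An element of $E^W$ that is new must use cells at singular parameters, where the data set is not a graph.

For singular $\lambda$ let $n$ be maximal with $\zeta:=s^n\lambda\in Q$; it exists since $\min Q>0$. Then $s\zeta$ is regular. So every singular $\lambda$ is uniquely $\lambda=s^{-n}\zeta$ with $n\ge0$ and $\zeta\in Q^*:=\{\zeta\in Q:s\zeta\text{ regular}\}$. Fix $\zeta\in Q^*$; all $s^k\zeta$, $k\ge1$, are regular. Since $s^2\zeta\in P$, Lemma 4 and (12) at $s\zeta$ give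
$$A(s^2\zeta)=0,\qquad A(s\zeta)=2A(s^2\zeta)b(s\zeta)-1=-1,\qquad B(s\zeta)C(s\zeta)=0.\tag{15}$$
Also $b(s\zeta)=0+\frac14y(s\zeta)B(s^2\zeta)$, so
$$B(s\zeta)=\kappa B(s^2\zeta)^2\,\frac{C(s^3\zeta)}{A(s^3\zeta)},\tag{16}$$
with $A(s^3\zeta)\ne0$ because $s\zeta$ is regular, and $B(s^2\zeta)\ne0$ because $B(s^2\zeta)C(s^2\zeta)=-1$.

**Definition (hit).** $\zeta\in Q^*$ is a hit if $B(s\zeta)=0$, equivalently $C(s^3\zeta)=0$. If $\zeta$ is not a hit, then $B(s\zeta)\ne0=C(s\zeta)$.

**Lemma 6.** Let $\lambda=s^{-n}\zeta$, $\zeta\in Q^*$, $n\ge0$, $u\in H(\lambda)$. If $\zeta$ is not a hit, $\partial u(x)=\delta_nu(x)$ for $x\in\{p,q\}$, with $\delta_n=-2^{n+1}/B(s\zeta)\ne0$. If $\zeta$ is a hit, $u(p)=u(q)=0$.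

*Proof.* We have $u\circ F_1^n\in H(\zeta)$. Its restriction to the third cell lies in $H(s^2\zeta)$ and has vanishing normal derivative at $q$, and $s^2\zeta\in P$. By Lemma 3(c), $u(F_1^n(a))=0$. So $v=u\circ F_1^{n+1}\in H(s\zeta)$ has $v(q)=0$, and by (15) $0=v(q)=-v(p)-B(s\zeta)\partial v(p)$. Here $v(p)=u(p)$ and, by (9), $\partial v(p)=2^{-n-1}\partial u(p)$. This is the claim at $p$; applying it to $u\circ\varrho$ gives the claim at $q$. $\square$

**Proposition 7.** $\mathcal N(\lambda)=0$ unless $\lambda=s^{-n}\zeta$ with $\zeta$ a hit and $n\ge1$. Then $\dim\mathcal N(\lambda)\le1$ if $n=1$, and $\le2$ if $n\ge2$. If $\zeta$ is a hit, $E^W(s^{-1}\zeta)\ne\{0\}$.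

*Proof.* **Step 1: reduce to boundary data of the three cells.** Let $\mathcal D(u)=(c_p(u_i),c_q(u_i))_{i=1,2,3}$ for $u\in E^W(\lambda)$. Its kernel is $\bigoplus_jS_jE^W(\gamma_j^2\lambda)$, so $\dim\mathcal N(\lambda)$ is the dimension of the range of $\mathcal D$. For $u\in E^W(\lambda)$ we have $c_p(u_1)=0=c_q(u_2)$ and $\partial u_3(q)=0$. If $s\lambda$ is singular, then $s\lambda=s^{-(n-1)}\zeta$ with $n\ge1$, $\zeta\in Q^*$; so the following three cases are exhaustive.

**Step 2: $s\lambda$ regular.** By Lemma 4, and since $M$ is invertible, $c_q(u_1)=0=c_p(u_2)$. So $u(a)=0$, and Kirchhoff gives $\partial u_3(p)=0$. As $s^2\lambda$ is regular, $c_p(u_3)=0$ gives $c_q(u_3)=0$. Thus $\mathcal D(u)=0$.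

**Step 3: $\lambda=s^{-n}\zeta$, $n\ge1$, $\zeta\in Q^*$ not a hit.** Let $v=u(a)$. By Lemma 6 for $u_1,u_2\in H(s^{-(n-1)}\zeta)$, $\partial u_1(q)=\partial u_2(p)=\delta_{n-1}v$, so $4\delta_{n-1}v+r^{-1}\partial u_3(p)=0$. If $n=1$, then $u_3\in H(s\zeta)$ and $0=\partial u_3(q)=C(s\zeta)v-A(s\zeta)\partial u_3(p)=\partial u_3(p)$, hence $v=0$. If $n\ge2$, then $u_3\in H(s^{-(n-2)}\zeta)$ and $\partial u_3(p)=\delta_{n-2}v$, with $\delta_{n-2}$ of the same sign as $\delta_{n-1}$, hence $v=0$. Therefore the data of $u_1,u_2$ vanish, and $c_p(u_3)=0$. Finally $u_3(q)=0$: for $n=1$ because $s\zeta$ is regular, for $n\ge2$ because $0=\partial u_3(q)=\delta_{n-2}u_3(q)$. So $\mathcal D(u)=0$.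

**Step 4: $\lambda=s^{-n}\zeta$, $n\ge1$, $\zeta$ a hit.** By Lemma 6 applied to $u_1$, $u(a)=0$. Put $\varphi_1=\partial u_1(q)$, $\varphi_2=\partial u_2(p)$, $\varphi_3=\partial u_3(p)$; then $2\varphi_1+2\varphi_2+r^{-1}\varphi_3=0$. If $n=1$, then $u_3\in H(s\zeta)$, $M(s\zeta)=\begin{pmatrix}-1&0\\ *&-1\end{pmatrix}$, and $c_p(u_3)=(0,-\varphi_3)^{\mathsf t}$ gives $c_q(u_3)=(0,\varphi_3)^{\mathsf t}$. So $\varphi_3=\partial u_3(q)=0$, $u_3$ has zero data, and $\mathcal D(u)$ is determined by $(\varphi_1,\varphi_2)$ with $\varphi_1+\varphi_2=0$. If $n\ge2$, Lemma 6 gives $u_3(p)=u_3(q)=0$, also $\partial u_3(q)=0$, and $\mathcal D(u)$ is determined by $(\varphi_1,\varphi_2,\varphi_3)$ subject to one relation.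

**Step 5: build a localized eigenfunction from a hit.** First we make $g\in H(\zeta)$ that is invisible at $p$ but not at $q$. Take $\phi\in H(s\zeta)$ with $c_p(\phi)=(0,1)^{\mathsf t}$, so $c_q(\phi)=(B,A)^{\mathsf t}(s\zeta)=(0,-1)^{\mathsf t}$; thus $\partial\phi(p)=\partial\phi(q)=-1$. Take $\psi\in H(s^2\zeta)$ with $\psi(p)=0=\partial\psi(q)$, $\partial\psi(p)=1$, possible as $s^2\zeta\in P$. Let $g\circ F_1=0$, $g\circ F_2=\phi$, $g\circ F_3=2r\psi$. All values at $a$ are $0$, and the Kirchhoff sum at $a$ is $2\cdot0+2\cdot(-1)+r^{-1}\cdot2r=0$. So $g\in H(\zeta)$, with $c_p(g)=0$, $g(q)=0$, $\partial g(q)=2\partial\phi(q)=-2$.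

Now use $g$ and its negative mirror image: $u\circ F_1=g$, $u\circ F_2=-g\circ\varrho$, $u\circ F_3=0$. The values at $a$ are $0$, and the Kirchhoff sum is $2(-2)+2(2)+0=0$. So $u\in H(s^{-1}\zeta)$. Since $c_p(g)=0$, both $u$ and $\partial u$ vanish on $V_0$. So $0\ne u\in E^W(s^{-1}\zeta)$. $\square$

## 10. At most $2^{n-1}$ hits per generation

By Theorem 1 and Proposition 7, an upper bound for $R$ follows from an upper bound for the number of hits. At a hit, the values of $A$ along the geometric progression below it are forced up to signs. Let $\sigma=(1+\frac1{2\kappa})^{-1/2}\in(0,1)$. For a hit $\zeta$ put $x_h=s^3\zeta$ and $A_k=A(s^kx_h)$, $k\ge0$.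

**Lemma 8.** $A_0=1$ and $A_1=\pm\sigma$.

*Proof.* A hit has $C(x_h)=0$, so $A_0^2=1$. Since $s^2\zeta\notin Q$, $s^4\zeta\notin P$, so $A_1=A(s^4\zeta)\ne0$. By (12) at $x_h$, $4C(sx_h)+y(x_h)A_1=0$. If $A_0=-1$, then $A_0=2A_1b(x_h)-1$ gives $b(x_h)=0$, i.e. $A_1+\frac14y(x_h)B(sx_h)=0$. Eliminating $y(x_h)$, $A_1^2=B(sx_h)C(sx_h)$, which contradicts $\det M=1$. So $A_0=1$ and $b(x_h)=1/A_1$. The point $s^2\zeta=x_h/s$ is regular and in $P$, so $0=A(x_h/s)=2A_0\,b(x_h/s)-1$, and (13) at $x_h/s$ gives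
$$\tfrac12=b(x_h/s)=1+\kappa\,\frac1{A_1}\cdot\frac{A_1^2-1}{A_1}=1+\kappa(1-A_1^{-2}).$$
Hence $A_1^{-2}=1+\frac1{2\kappa}$. $\square$

**Step 1: the recursion downward.** All points $s^kx_h$ are regular, so (14) gives for $k\ge0$
$$A_k=2A_{k+1}^2-1+\kappa A_{k+1}(A_{k+1}+1)(1-A_{k+2}^{-2}).\tag{17}$$
We want to solve this for $A_{k+2}^2$, so we check $A_{k+1}\ne0,-1$ for $k\ge0$. First, $A_{k+1}=A(s^{k+4}\zeta)\ne0$, since $s^{k+2}\zeta\notin Q$. Next, $A_1\ne-1$ by Lemma 8. If $A_{k+1}=-1$ with $k\ge1$, then (17) gives $A_k=1$. Descending with (17), where at each stage $A_{j+1}=1$ and $A_{j+2}^2=1$, we get $A_j=1$ for all $1\le j\le k$. So $A_1=1$, a contradiction. Therefore $A_{k+2}^2$ is determined by $(A_k,A_{k+1})$. For $k=0$, inserting $A_0=1$ and dividing by $A_1+1$,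
$$2(1-A_1)=\kappa A_1(1-A_2^{-2}).\tag{18}$$

**Step 2: count by generation.** Let $n=n(x_h)$ be the least integer $\ge0$ with $s^nx_h<x_1$. By Lemma 5, $A_k\in(0,1)$ for $k\ge n$; and $x_h\ge s^{1-n}x_1$ if $n\ge1$.

* $n=0$ is impossible, as $A_0=1$. $n=1$ is impossible: with $A_1,A_2\in(0,1)$ the two sides of (18) have opposite signs.
* $n=2$: $A_2\in(0,1)$ and (18) force $A_1=-\sigma$, and then $A_2>0$ is determined. Since $A$ is injective on $(0,x_1)$, $s^2x_h$ is determined: at most one hit.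
* $n\ge3$: the choices are $A_1\in\{\pm\sigma\}$ and the signs of $A_2,\dots,A_{n-1}$. They determine $A_n=A(s^nx_h)>0$, hence $x_h$: at most $2^{n-1}$ hits.

**Step 3: sum up.** Since $(s^{1-n})^{-d/2}=\omega^{n-1}$ and $1-2\omega=\omega^2$,
$$\sum_{\text{hits}}x_h^{-d/2}\le x_1^{-d/2}\Big(\omega+\sum_{n\ge3}(2\omega)^{n-1}\Big)=x_1^{-d/2}\Big(\omega+\frac{4\omega^2}{\omega^2}\Big)=(4+\omega)x_1^{-d/2}.\tag{19}$$
The number of hits may double in each generation, but the weight $\omega$ beats the doubling because $2\omega<1$.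

## 11. Proof of Theorem 2(i)

**Step 1: bound the consumption $R$ from above.** We have $\zeta^{-d/2}=\omega^3x_h^{-d/2}$, and $\frac{2\omega^2}{1-\omega}=1-\omega$ because $(1-\omega)^2=2\omega^2$. By Proposition 7 and (19),
$$\frac d2\int_0^\infty Rx^{-d/2-1}dx=\sum_k\dim\mathcal N(k)k^{-d/2}\le\sum_{\zeta\text{ hit}}\zeta^{-d/2}\Big(\omega+2\sum_{n\ge2}\omega^n\Big)=\sum_{\zeta\text{ hit}}\zeta^{-d/2}\le(4\omega^3+\omega^4)x_1^{-d/2}.\tag{20}$$

**Step 2: bound the supply $\beta$ from below.** Write $\Lambda_1=\lambda_1^D$. The functions in $\mathcal F$ vanishing at $p,q,a$ are those with $u_1,u_2\in\mathcal F_0$, $u_3\in\mathcal F_p$. So by min–max $\rho_D(x)\ge2\rho_D(sx)+\rho_{DN}(s^2x)$, and $\beta(x)\ge\rho_{DN}(s^2x)-\rho_D(s^2x)\ge0$.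

Next we compare $\Lambda_1$ with $x_1$. Clearly $x_1\le\Lambda_1$. Also $\Lambda_1\le x_1/s$: let $\phi$ be a DN ground state and $w\circ F_1=\phi$, $w\circ F_2=\phi\circ\varrho$, $w\circ F_3\equiv\phi(q)$. All values at $a$ equal $\phi(q)$ and $w(p)=w(q)=\phi(p)=0$, so $0\ne w\in\mathcal F_0$; and $\mathcal E(w)=4\mathcal E(\phi)=4x_1\int\phi^2$, $\int w^2\ge4s\int\phi^2$.

Now on $[\Lambda_1,\Lambda_1/s)$ we have $\rho_D(sx)=\rho_D(s^2x)=0$, so $\beta=\rho_D\ge1$. On $[x_1/s^2,\Lambda_1/s^2)$ we have $\rho_{DN}(s^2x)\ge1$ and $\rho_D(s^2x)=0$, so $\beta\ge1$. The intervals are disjoint since $s\Lambda_1\le x_1$. With $\frac d2\int_\alpha^{\alpha'}x^{-d/2-1}dx=\alpha^{-d/2}-\alpha'^{-d/2}$,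
$$\frac d2\int_0^\infty\beta\,x^{-d/2-1}dx\ge(1-\omega)\Lambda_1^{-d/2}+\omega^2\big(x_1^{-d/2}-\Lambda_1^{-d/2}\big).\tag{21}$$

**Step 3: compare.** Put $\theta=(\Lambda_1/x_1)^{d/2}\in[1,1/\omega]$. From $\omega^2=1-2\omega$ we get $1-\omega-\omega^2=\omega$ and $4\omega^3+\omega^4-\omega^2=\omega^2(4\omega+\omega^2-1)=2\omega^3$. Subtracting (20) from (21),
$$\frac d2J\ge\Lambda_1^{-d/2}\big[\omega-2\omega^3\theta\big]\ge\Lambda_1^{-d/2}(\omega-2\omega^2)=\omega^3\Lambda_1^{-d/2}>0.$$
Theorem 1 with $N=3$ gives $\liminf\rho^F_*(x)/x^{d/2}\ge\frac{dJ}4\ge\frac{\omega^3}2\Lambda_1^{-d/2}$. $\square$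

**Remark.** The sign analysis of (18) is not a luxury. If we allowed two hits for $n=2$, one for each sign of $A_1$, then $\omega$ in (19) would become $2\omega$. Since $4\omega^3+2\omega^4-\omega^2=\omega^2(4\omega+2\omega^2-1)=\omega^2$, the comparison would only give $\frac d2J\ge\Lambda_1^{-d/2}(\omega-\omega^2\theta)\ge0$.

## 12. Tuning $s$ to produce a hit: proof of Theorem 2(ii)

We look for a hit in the lowest possible generation, $n=2$: the values should be $A_0=1$, $A_1=-\sigma$, and $A_2=\tau\in(0,1)$ given by (18). For a given $s$ choose the point where $A=\tau$; one step up, $A$ should equal $-\sigma$. That is one equation for one parameter $s$.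

**Step 1: set up the equation.** Let $I=[\frac18,s_2]$ with $s_2=\frac{\sqrt6-2}2\approx0.2247<\sqrt5-2$. On $I$, $\kappa=\frac{1-4s}{4s^2}$ decreases from $8$ to $\frac12$ (for $\kappa=\frac12$ solve $2s^2+4s=1$). So $r=\frac1{4\kappa}\le\frac12$ and Lemma 5 gives $c_n\le1$. Define $\tau\in(0,1)$ by
$$\kappa\sigma(\tau^{-2}-1)=2(1+\sigma),\tag{22}$$
let $u_\tau=u_\tau(s)\in(0,x_1)$ be the unique point with $A(u_\tau)=\tau$, and put
$$f(s)=A(u_\tau/s)+\sigma=2\tau^2-1+\sigma-\kappa\tau(\tau+1)\big(A(su_\tau)^{-2}-1\big).\tag{23}$$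
Here $u_\tau/s$ is regular, since $s^k\cdot u_\tau/s<x_1$ for $k\ge2$, and (14) gives the second form.

**Step 2: joint continuity of $A(\lambda;s)$ near $\lambda=0$.** Write $A(\lambda;s)$, $x_1(s)$ for the dependence on $s$; $\kappa,\sigma,\tau$ are continuous in $s$. Let $A(\lambda;s)=\sum t_n(s)\lambda^n$ near $0$, with $t_0=1$, $t_1=-c_1=-\frac12$. Compare coefficients of $\lambda^n$ in (14), $n\ge2$: $2A'^2$ contributes $4s^nt_n$, and $\kappa A'(A'+1)(1-A''^{-2})$ contributes $4\kappa s^{2n}t_n$, up to terms in lower coefficients. So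
$$t_n(1-4s^n-4\kappa s^{2n})=\text{polynomial in }t_1,\dots,t_{n-1},s,\kappa.$$
With $z=s^{n-1}\in(0,1)$ and $4\kappa s^2=1-4s$,
$$1-4s^n-4\kappa s^{2n}=1-4sz-(1-4s)z^2=(1-z)(1+z-4sz)>0.$$
(For $n=1$ this factor is $0$, which is why $t_1$ had to be known separately.) So each $t_n$ is continuous on $I$. By Lemma 5, $h(\lambda)=\sum c_n\lambda^n$ is holomorphic on $|\lambda|<1$, and $hA=1$ there by the identity theorem. On $|\lambda|\le\frac13$ we have $|h-1|\le\sum_{n\ge1}3^{-n}=\frac12$, so $A=1/h$ is holomorphic with $|A|\le2$, and $|t_n|\le2\cdot3^n$ by Cauchy's estimate. Hence $\sum t_n(s)\lambda^n$ converges locally uniformly and $A$ is jointly continuous on $[0,\frac13)\times I$.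

**Step 3: joint continuity up to $x_1$.** Claim: if $s_0\in I$ and $0\le\lambda_0<x_1(s_0)$, there is a neighborhood $U$ of $(\lambda_0,s_0)$ in $[0,\infty)\times I$ such that for $(\lambda,s)\in U$ the function $A(\cdot;s)$ is holomorphic at $\lambda$, and $A$ is continuous on $U$. Induct on the least $j$ with $s_0^j\lambda_0<\frac13$; $j=0$ is Step 2. For $j\ge1$ the claim holds at $(s_0\lambda_0,s_0)$ and $(s_0^2\lambda_0,s_0)$, and $A(s_0^2\lambda_0;s_0)>0$ by Lemma 5. So for $(\lambda,s)$ near $(\lambda_0,s_0)$, $A(\cdot;s)$ is holomorphic at $s\lambda$ and $s^2\lambda$, both values depend continuously on $(\lambda,s)$, and $A(s^2\lambda;s)>0$. Identity (14) for meromorphic functions carries holomorphy and continuity over to $(\lambda,s)$.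

**Step 4: continuity of $f$ on $I$.** Let $u_0=u_\tau(s_0)$ and let $\eta\in(0,u_0)$ with $u_0+\eta<x_1(s_0)$. By Step 3 and compactness, for $s$ near $s_0$ the function $A(\cdot;s)$ is finite and positive on $[0,u_0+\eta]$, so $x_1(s)>u_0+\eta$ because $A(x_1(s);s)=0$. Moreover $A(u_0-\eta;s)>\tau(s)>A(u_0+\eta;s)$ for $s$ near $s_0$, since this holds at $s_0$. As $A(\cdot;s)$ is strictly decreasing on $[0,x_1(s)]$, $|u_\tau(s)-u_0|<\eta$. So $u_\tau$ is continuous, hence $s\mapsto A(su_\tau;s)>0$ is, hence $f$ is.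

**Step 5: $f(s_2)<0$.** Here $\kappa=\frac12$, $\sigma=\frac1{\sqrt2}$, and $\tau^{-2}=1+4\,\frac{1+\sigma}\sigma=5+4\sqrt2>10.6$. So $2\tau^2-1+\sigma<0.19-1+0.71<0$, and the last term of (23) is negative because $A(su_\tau)\in(0,1)$.

**Step 6: $f(\frac18)>0$.** Here $\kappa=8$, $\sigma=\sqrt{16/17}>0.97$, and $\tau^{-2}=1+\frac14\big(1+\frac{\sqrt{17}}4\big)\in(1.5075,1.5082)$. So $\tau^{-1}<1.2281$, $\tau<0.815$, $\tau^2>0.663$. Since $(1/A-1)/\lambda$ is nondecreasing (Lemma 5), $A(su_\tau)^{-1}-1\le\frac18(\tau^{-1}-1)<0.0286$, so $A(su_\tau)^{-2}-1<0.0581$. Hence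
$$f(\tfrac18)>1.326-1+0.97-8(0.815)(1.815)(0.0581)>1.29-0.69>0.$$

**Step 7: the zero of $f$ gives a hit.** By Steps 4–6, $f(s_*)=0$ for some $s_*\in(\frac18,s_2)$. Fix $s=s_*$ and set $\nu=u_\tau/s^2$, so $A(s^2\nu)=\tau$ and $A(s\nu)=-\sigma$. Since $s^2\nu<x_1$, $\nu$ is regular. By (14) and (22),
$$A(\nu)-1=2\sigma^2-2+\kappa\sigma(1-\sigma)(\tau^{-2}-1)=(1-\sigma)\big[-2(1+\sigma)+\kappa\sigma(\tau^{-2}-1)\big]=0.$$
By (12), $b(\nu)=\frac{A(\nu)+1}{2A(s\nu)}=-\frac1\sigma\ne0$. Also $B(s\nu)C(s\nu)=\sigma^2-1\ne0$, so $B(\nu)=B(s\nu)b(\nu)\ne0$. With $B(\nu)C(\nu)=A(\nu)^2-1=0$ we get $C(\nu)=0$.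

Next we show $\nu/s\in P$. The point $\nu/s$ is regular: $s\nu\notin P$ because $s\nu$ is regular and $A(s\nu)\ne0$, and $s^k\nu<x_1$ for $k\ge2$. By (13),
$$b(\nu/s)=1+\kappa\cdot\Big(-\frac1\sigma\Big)\frac{\sigma^2-1}{-\sigma}=1+\kappa(1-\sigma^{-2})=\tfrac12.$$
So $A(\nu/s)=2A(\nu)b(\nu/s)-1=0$, i.e. $\nu/s\in P$ by Lemma 4.

Finally put $\zeta=\nu/s^3$. Then $s^2\zeta=\nu/s\in P$, so $\zeta\in Q$. For $k\ge1$, $s^k\zeta\in Q$ would mean $s^{k-1}\nu\in P$. This fails, because $\nu$ and $s\nu$ are regular with $A(\nu)=1$, $A(s\nu)=-\sigma$, and $s^j\nu<x_1$ for $j\ge2$. So $\zeta\in Q^*$, and $C(s^3\zeta)=C(\nu)=0$: $\zeta$ is a hit. By Proposition 7 there is a pre-localized eigenfunction, with eigenvalue $s^{-1}\zeta$. $\square$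

## 13. Failure of Conjecture 3.6 at $s=s_*$

**Corollary 9.** Conjecture 3.6 is false.

*Proof.* For $s=s_*$, $K$ is a connected p.c.f. self-similar set with regular harmonic structure and self-similar measure, in the lattice case, and a pre-localized eigenfunction exists by Theorem 2(ii). By Theorem 2(i),
$$\liminf_{x\to\infty}\rho^F_*(x,\mu)/x^{d_S/2}\ge\tfrac12(\sqrt2-1)^3(\lambda_1^D)^{-d_S/2}>0\qquad(*=D,N).$$
Given $t\in\mathbb R$, let $x_k=e^{2(t+kT)}\to\infty$. By Theorem 3.5 of the cited paper and periodicity, $\rho^F_*(x_k)/x_k^{d_S/2}\to G^F(t)$. So $G^F(t)$ is at least the bound above for every $t$: $\inf G^F>0$ and $G^F\not\equiv0$. For every $\kappa<d_S/2$ we have $\rho^F_*(x,\mu)/x^\kappa\to\infty$, so no $\kappa_F\in(0,d_S/2)$ satisfies the second assertion. $\square$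

The example is a lattice one. Whether the limit of $\rho^F_*/x^{d_S/2}$ can be positive in a non-lattice example with a pre-localized eigenfunction is not decided by this argument; it is not needed to refute the conjecture as stated. In both cases Theorem 1 leaves only two possibilities: $\rho^F_*=o(x^{d_S/2})$, or $\rho^F_*$ lies between positive multiples of $x^{d_S/2}$ for large $x$, and the first happens exactly when $\sum_k\dim\mathcal N(k)\,k^{-d_S/2}=\frac{d_S}2\int_0^\infty\beta\,x^{-d_S/2-1}dx$.
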